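\title{Metrics with periods in a given chamber on $4$-manifolds with $b_2^+=1$}

\begin{abstract}
On a closed oriented $4$-manifold $M$ with $b_2^+=1$, every Riemannian metric has a period point: the class of its normalized self-dual harmonic $2$-form, a point of a hyperbolic space $\mathcal H\subset H^2(M;\mathbf R)$. An $SO(3)$-bundle over $M$ determines a system of walls that cuts the positive cone into chambers. We prove that any two metrics whose periods lie in the same chamber are joined by a path of metrics whose periods stay in that chamber. More generally, the preimage under the period map of every nonempty open convex subset of $\mathcal H$ is weakly contractible, and every fiber is nonempty and path-connected. The proof replaces metrics by closed $2$-forms whose squares are almost nonnegative, and connects such forms through Thom forms of embedded surfaces on which a given self-dual harmonic form is almost nonnegative.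
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The period map}
Throughout, $M$ is a closed connected oriented smooth $4$-manifold with $b_2^+(M)=1$. The cup product pairing $x\cdot y$ on $H^2(M;\mathbf R)$ has signature $(1,n)$ with $n=b_2^-(M)$, so the positive cone $\{x:x^2>0\}$ has two components. We fix one of them and call it $\Omega$; this amounts to orienting the maximal positive subspaces of $H^2(M;\mathbf R)$. The sheet
\[
\mathcal H=\{x\in\Omega:x^2=1\},\qquad \cosh d(x,y)=x\cdot y,
\]
is hyperbolic $n$-space, and $N(x)=x/\sqrt{x^2}$ projects $\Omega$ onto it.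

Let $g$ be a Riemannian metric on $M$. On $2$-forms the Hodge star satisfies $*^2=1$, so every $2$-form splits as $\beta=\beta^++\beta^-$ with $*\beta^\pm=\pm\beta^\pm$. We normalize $|e^1\wedge e^2|=1$ for orthonormal covectors and write $e^{ij}=e^i\wedge e^j$ and $\beta^2=\beta\wedge\beta$. Then
\[
\beta\wedge *\beta=|\beta|^2\,dvol_g,\qquad \beta^2=\bigl(|\beta^+|^2-|\beta^-|^2\bigr)\,dvol_g .
\]
A $2$-form is harmonic if $d\beta=0$ and $d{*\beta}=0$; in particular a closed self-dual form is harmonic. By Hodge theory every class in $H^2(M;\mathbf R)$ has a unique harmonic representative, and it minimizes the $L^2$ norm among the closed forms in the class. The star preserves harmonic forms, the pairing is positive definite on the self-dual ones and negative definite on the anti-self-dual ones, and so the self-dual harmonic forms form a line. Let $\alpha_g$ be the unique one with $\int_M\alpha_g^2=1$ and $[\alpha_g]\in\Omega$. Its class $\omega_g=[\alpha_g]$ is the \emph{period point} of $g$, and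
\[
\pi\colon\mathrm{Met}\to\mathcal H,\qquad \pi(g)=\omega_g,
\]
is the \emph{period map}. Here $\mathrm{Met}$ is the space of smooth Riemannian metrics with the $C^\infty$ topology. The period point records how $g$ splits the cohomology: a class $x$ has an anti-self-dual harmonic representative exactly when $x\cdot\omega_g=0$.

\subsection{Walls, chambers, and the question}
Let $P$ be a principal $SO(3)$-bundle over $M$ such that $w=w_2(P)$ lifts to an integral class, and let $p=p_1(P)$. A \emph{wall} of type $(w,p)$ is a nonempty set
\[
W^\zeta=\{x\in\Omega:x\cdot\zeta=0\},\qquad \zeta\in H^2(M;\mathbf Z),\quad \zeta\equiv w\!\!\pmod 2,\quad p\le\zeta^2<0 .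
\]
A \emph{chamber} is a connected component of the complement in $\Omega$ of the union of all walls. For $w=0$ and $p=-4$ one has $\zeta=2\xi$ with $\xi^2=-1$, so the walls are perpendicular to the integral classes of square $-1$.

The walls have a geometric meaning. Let $L$ be a complex line bundle with $c_1(L)=\zeta$. The $SO(3)$-bundle $\mathbf R\oplus L$ has $w_2\equiv\zeta$ and $p_1=\zeta^2$. The forms $\frac{i}{2\pi}F$, with $F$ the curvature of a unitary connection on $L$, are exactly the closed representatives of $\zeta$, and a closed anti-self-dual form is harmonic. Hence $L$ carries a connection with $g$-anti-self-dual curvature if and only if $\omega_g\in W^\zeta$. A path of metrics with periods in one chamber is a path along which none of these line bundles ever carries such a connection, and it is natural to ask when two metrics can be joined in this way. A necessary condition is that their periods lie in the same chamber. The following question, which \cite{SO3} describes as unresolved and does not address, asks whether this condition suffices.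

\medskip
\noindent\textbf{Question.} \emph{Let $b_1(M)=0$, let $P$ be as above with $p<0$, and suppose that at least one wall of type $(w,p)$ exists. Let $\mathcal C$ be a chamber and let $g_0,g_1$ be metrics with $\omega_{g_0},\omega_{g_1}\in\mathcal C$. Is there always a continuous path $(g_t)_{t\in[0,1]}$ of metrics from $g_0$ to $g_1$ with $\omega_{g_t}\in\mathcal C$ for all $t$?}

\subsection{Results}

\begin{theorem}\label{thm:chamber}
For all $M$, $P$, $\mathcal C$, $g_0$, $g_1$ as in the Question there is a continuous path of metrics from $g_0$ to $g_1$ whose periods stay in $\mathcal C$.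
\end{theorem}

The same method, run in families, gives two stronger statements. They are not needed for Theorem~\ref{thm:chamber}. Recall that a map is a \emph{weak homotopy equivalence} if it induces a bijection on path components and isomorphisms on all homotopy groups at all base points, and that a space is \emph{weakly contractible} if its map to a point is such an equivalence.

\begin{theorem}\label{thm:convex}
For every nonempty open geodesically convex $U\subset\mathcal H$, the space $\pi^{-1}(U)$ is nonempty and weakly contractible. For every open $U\subset\mathcal H$, the map $\pi\colon\pi^{-1}(U)\to U$ is a weak homotopy equivalence.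
\end{theorem}

\begin{theorem}\label{thm:fiber}
Every fiber $\pi^{-1}(c)$, $c\in\mathcal H$, is nonempty and path-connected.
\end{theorem}

The hypothesis $b_1(M)=0$ is not used in the proofs.

\subsection{The expected answer and the method}
The space $\mathrm{Met}$ is convex and $\mathcal H$ is contractible. If $\pi$ were a fibration, its fibers would be weakly contractible by the long exact sequence, and the preimage of every connected open set would be path-connected. This suggests the answer yes. What infinitesimal methods give is that $\pi$ is a submersion (Lemma~\ref{lem:submersion}), and this is not enough: the function $f(x,y)=(x^2-1)e^y$ is a surjective submersion $\mathbf R^2\to\mathbf R$ between contractible spaces, yet $f^{-1}(0,\infty)=\{|x|>1\}$ is disconnected. A global way of producing metrics with controlled periods is needed.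

We obtain one by shifting attention from metrics to closed $2$-forms. If a closed form $\beta$ is nearly self-dual for $g$, then $\omega_g$ is close to $N[\beta]$. For fixed $\beta$, the metrics that make $\beta$ nearly self-dual form a set that is convex along natural paths in $\mathrm{Met}$, and an explicit formula produces such a metric whenever the negative part of $\beta^2$ has small integral (Section~\ref{sec:energy}). So it suffices to join $\alpha_{g_0}$ to $\alpha_{g_1}$ through closed forms with classes in $\mathcal C$ and almost nonnegative squares. We use three line segments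
\[
\alpha_{g_0}\longrightarrow\tau_0\longrightarrow\tau_1\longrightarrow\alpha_{g_1},
\]
where $\tau_i$ is a multiple of a Thom form of an embedded surface on which $\alpha_{g_i}$ is almost nonnegative. Such surfaces are built in Sections~\ref{sec:filling} and~\ref{sec:surfaces}, and the Thom forms in Section~\ref{sec:thom}. Theorem~\ref{thm:chamber} is proved in Section~\ref{sec:proof1}, Theorem~\ref{thm:convex} in Section~\ref{sec:families}, and Theorem~\ref{thm:fiber} in Section~\ref{sec:fibers}.

\subsection{Conventions}
For a top-degree form $\mu=\varphi\,dvol$ on an oriented manifold, $\mu\ge0$ means $\varphi\geq0$, and $\mu_-=\max(-\varphi,0)\,dvol$ is the \emph{negative part}. It does not depend on the choice of the positive volume form, and $(\mu+\mu')_-\le\mu_-+\mu'_-$. For a $2$-form $\beta$ on $M$ and an oriented surface $\Sigma\subset M$ we write $\int_\Sigma\beta_-$ for $\int_\Sigma(\beta|_\Sigma)_-$. Duality and homology of surfaces are meant over $\mathbf R$: a closed oriented surface $\Sigma$ is \emph{dual} to $s$ if $\int_\Sigma\beta=[\beta]\cdot s$ for all closed $2$-forms $\beta$, and two surfaces are \emph{homologous} if they are dual to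 the same class.

\section{The positive cone and its chambers}\label{sec:cone}

The hypothesis $b_2^+=1$ enters the argument through the following two inequalities of Lorentzian linear algebra.

\begin{lemma}\label{lem:lorentz}
\begin{enumerate}
\item[(a)] If $x,y\in\mathcal H$, then $x\cdot y\ge1$. Hence $x\cdot y>0$ for all $x,y\in\Omega$.
\item[(b)] Every convex combination $y$ of points of $\mathcal H$ lies in $\Omega$ and has $y^2\ge1$. In particular $\Omega$ is a convex cone.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $y=(x\cdot y)x+y'$ with $y'\cdot x=0$. The pairing is negative definite on $x^\perp$, so $1=y^2\le(x\cdot y)^2$. The function $y\mapsto x\cdot y$ thus has no zero on the connected set $\mathcal H=N(\Omega)$, and it equals $1$ at $x$.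

(b) If $y=\sum\lambda_ix_i$, then $y^2=\sum\lambda_i\lambda_j\,x_i\cdot x_j\ge(\sum\lambda_i)^2=1$. The convex hull of the $x_i$ is connected, lies in the positive cone and meets $\Omega$, so it lies in $\Omega$.
\end{proof}

Geodesics of $\mathcal H$ are its intersections with planes through the origin, so the geodesic segment from $x$ to $y$ is $N([x,y])$, where $[x,y]$ is the straight segment. Therefore $U\subset\mathcal H$ is geodesically convex if and only if the cone $\mathbf R_{>0}U$ is convex. The image of $H^2(M;\mathbf Z)$ is a lattice of full rank in $H^2(M;\mathbf R)$, so every nonempty open cone contains the image of an integral class. An integral class $s$ with image in $\Omega$ has $s^2\ge1$.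

\begin{lemma}\label{lem:chambers}
Chambers are open convex cones.
\end{lemma}

\begin{proof}
For $x\in\mathcal H$ the quadratic form $q_x(y)=2(x\cdot y)^2-y^2$ is positive definite: with $y=(x\cdot y)x+y'$ as above it equals $(x\cdot y)^2-y'^2$. If $x\in W^\zeta$, then $q_x(\zeta)=-\zeta^2\le|p|$. For $x$ in a compact set $K\subset\mathcal H$ there is $c>0$ with $q_x\ge c\,q_{x_0}$ for a fixed $x_0$, so the walls that meet $K$ come from lattice points in a bounded set, and there are finitely many of them. The walls are cones, closed in $\Omega$, and locally finite; hence their complement is open, and so are its components. On a component $\mathcal C$ the sign of each function $x\mapsto x\cdot\zeta$ is constant. The set of all points of $\Omega$ with these same nonzero signs is a convex cone, contains $\mathcal C$ and misses the walls. Being connected, it equals $\mathcal C$.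
\end{proof}

\section{Anti-self-dual energy}\label{sec:energy}

\subsection{Three lemmas}
For a metric $g$ and a $2$-form $\beta$ put
\begin{equation}\label{eq:energy}
E_g(\beta)=\int_M|\beta^-|_g^2\,dvol_g=\tfrac12\Bigl(\|\beta\|_g^2-\int_M\beta^2\Bigr).
\end{equation}
If $\beta$ is closed with $[\beta]\in\Omega$ and $E_g(\beta)=0$, then $\beta$ is a positive multiple of $\alpha_g$ and $\omega_g=N[\beta]$. The first lemma makes this quantitative. It lets us locate a period point without solving for the harmonic form.

\begin{lemma}\label{lem:period}
Let $\beta$ be closed with $[\beta]\in\Omega$. Then $\sinh^2d(\omega_g,N[\beta])\le E_g(\beta)/[\beta]^2$.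
\end{lemma}

\begin{proof}
Let $x=[\beta]$ and let $h$ be its harmonic representative. Then $h^+$ is a multiple of $\alpha_g$, and the factor is $\int h\wedge\alpha_g=x\cdot\omega_g$. From $x^2=\|h^+\|^2-\|h^-\|^2$ we get
\[
E_g(h)=(x\cdot\omega_g)^2-x^2=x^2\bigl(\cosh^2d(\omega_g,N(x))-1\bigr)=x^2\sinh^2d(\omega_g,N(x)).
\]
Since $\|h\|_g\le\|\beta\|_g$ and $\int h^2=\int\beta^2=x^2$, formula \eqref{eq:energy} gives $E_g(h)\le E_g(\beta)$.
\end{proof}

Next we fix $\beta$ and vary $g$. Two metrics are related by $g_1=g_0(H\,\cdot,\cdot)$ with $H$ positive and $g_0$-symmetric. The \emph{exponential path} from $g_0$ to $g_1$ is $g_t=g_0(H^t\cdot,\cdot)$, $0\le t\le1$. Since $H^t=\exp(t\log H)$ is a smooth function of $(t,H)$ on positive symmetric endomorphisms, $g_t$ is a smooth metric that depends continuously on $(g_0,g_1,t)$.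

\begin{lemma}\label{lem:convexity}
Along the exponential path, $E_{g_t}(\beta)\le\max\bigl(E_{g_0}(\beta),E_{g_1}(\beta)\bigr)$.
\end{lemma}

\begin{proof}
At a point choose a $g_0$-orthonormal basis in which $g_1=\mathrm{diag}(e^{2\lambda_i})$, so that $g_t=\mathrm{diag}(e^{2t\lambda_i})$. With $\beta=\sum_{i<j}\beta_{ij}e^{ij}$,
\[
|\beta|^2_{g_t}\,dvol_{g_t}=\sum_{i<j}\beta_{ij}^2\,e^{-2t(\lambda_i+\lambda_j)}\,e^{t(\lambda_1+\dots+\lambda_4)}\,dvol_{g_0}.
\]
This is a nonnegative combination of exponentials, hence convex in $t$. So $\|\beta\|^2_{g_t}$ is convex in $t$, and by \eqref{eq:energy} so is $E_{g_t}(\beta)$.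
\end{proof}

Finally we need a metric of small energy for a given $\beta$, depending continuously on $\beta$. Fix a background metric $g_*$ and write $\beta(X,Y)=g_*(A_\beta X,Y)$ with $A_\beta$ skew. By the normal form of skew matrices, at each point there is an oriented $g_*$-orthonormal basis with
\begin{equation}\label{eq:normal}
\beta=a\,e^{12}+b\,e^{34},\qquad \beta^2=2ab\,dvol_{g_*},
\end{equation}
and $-A_\beta^2$ equals $a^2$ on $\langle e_1,e_2\rangle$ and $b^2$ on $\langle e_3,e_4\rangle$. If $ab>0$, the metric $g_*((-A_\beta^2)^{1/2}\cdot,\cdot)$ scales the two planes by $|a|$ and $|b|$, so that $\beta$ becomes plus or minus the sum of their area forms, which is self-dual. This metric degenerates where $ab=0$, and the forms that we use vanish on large open sets. We therefore regularize: for $\kappa>0$ let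
\[
\gamma_\kappa(\beta)=g_*\bigl((-A_\beta^2+\kappa^2)^{1/2}\,\cdot,\cdot\bigr).
\]
The square root is smooth on positive symmetric endomorphisms, so $\gamma_\kappa(\beta)$ is a smooth metric and $\beta\mapsto\gamma_\kappa(\beta)$ is continuous in $C^\infty$. Put $\|\beta\|_{L^1}=\int|\beta|_{g_*}dvol_{g_*}$.

\begin{lemma}\label{lem:adapted}
$E_{\gamma_\kappa(\beta)}(\beta)\le\int_M(\beta^2)_-+\kappa\|\beta\|_{L^1}$.
\end{lemma}

\begin{proof}
In the basis \eqref{eq:normal} put $\tilde a=\sqrt{a^2+\kappa^2}$ and $\tilde b=\sqrt{b^2+\kappa^2}$. For $\gamma=\gamma_\kappa(\beta)$ we have $|e^{12}|_\gamma^2=\tilde a^{-2}$, $|e^{34}|^2_\gamma=\tilde b^{-2}$ and $dvol_\gamma=\tilde a\tilde b\,dvol_{g_*}$. Using $a^2/\tilde a\le|a|$, $\tilde b\le|b|+\kappa$, and the same inequalities with $a$ and $b$ exchanged,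
\[
|\beta|^2_\gamma\,dvol_\gamma=\Bigl(\frac{a^2}{\tilde a}\tilde b+\frac{b^2}{\tilde b}\tilde a\Bigr)dvol_{g_*}\le\bigl(2|ab|+\kappa(|a|+|b|)\bigr)dvol_{g_*}.
\]
Subtract $\beta^2$, integrate and divide by $2$. Since $|\varphi|-\varphi=2\max(-\varphi,0)$ for $\varphi=2ab$, and $|a|+|b|\le2|\beta|_{g_*}$, the claim follows from \eqref{eq:energy}.
\end{proof}

All later proofs use the three lemmas in the following combined form.

\begin{corollary}\label{cor:transfer}
Let $r>0$ and $\eta=\sinh^2r$. Let $\mathcal B$ be an $L^1$-bounded set of closed $2$-forms such that every $\beta\in\mathcal B$ has $[\beta]\in\Omega$, $[\beta]^2\ge1$ and $\int(\beta^2)_-\le\eta/2$. For all sufficiently small $\kappa>0$: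
\begin{enumerate}
\item[(a)] $d\bigl(\pi(\gamma_\kappa(\beta)),N[\beta]\bigr)<r$ for all $\beta\in\mathcal B$;
\item[(b)] if $\alpha_g\in\mathcal B$, then every metric on the exponential path from $g$ to $\gamma_\kappa(\alpha_g)$ has its period at distance $<r$ from $\omega_g$.
\end{enumerate}
\end{corollary}

\begin{proof}
Take $\kappa$ with $\kappa\|\beta\|_{L^1}<\eta/2$ on $\mathcal B$. By Lemma~\ref{lem:adapted}, $E_{\gamma_\kappa(\beta)}(\beta)<\eta$, and Lemma~\ref{lem:period} gives (a). For (b), the energy of $\alpha_g$ is $0$ at $g$ and $<\eta$ at $\gamma_\kappa(\alpha_g)$, hence $<\eta$ along the path by Lemma~\ref{lem:convexity}; apply Lemma~\ref{lem:period} with $\beta=\alpha_g$.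
\end{proof}

\subsection{An example}

\begin{example}\label{ex:product}
Let $M=S^2\times S^2$ and $g_*=g'+g''$, with area forms $\sigma_1,\sigma_2$ of total area $1$ and classes $A_1,A_2$. Then $(xA_1+yA_2)^2=2xy$; take $\Omega=\{x,y>0\}$. Let $P=\mathbf R\oplus L$ with $c_1(L)=A_1-A_2$, so $p=-2$. The classes $\zeta=xA_1+yA_2$ with $x,y$ odd and $-2\le2xy<0$ are $\pm(A_1-A_2)$. There is one wall, $\{x=y\}$, and there are two chambers.

Let $u,v>0$ be functions on the first and the second factor. For the product metric $ug'+vg''$ the form $u\sigma_1+v\sigma_2$ is closed and self-dual, so the period is $N\bigl((\int u\sigma_1)A_1+(\int v\sigma_2)A_2\bigr)$. Now let $\beta=f\sigma_1+h\sigma_2$, with $f,h$ functions on the two factors and $\int f\sigma_1,\int h\sigma_2>0$. This $\beta$ is closed and in normal form, so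
\[
\gamma_\kappa(\beta)=\sqrt{f^2+\kappa^2}\,g'+\sqrt{h^2+\kappa^2}\,g'',\qquad \lim_{\kappa\to0}\pi(\gamma_\kappa(\beta))=N\Bigl(\textstyle(\int|f|\sigma_1)A_1+(\int|h|\sigma_2)A_2\Bigr).
\]
If $f,h\ge0$, then $\beta^2=2fh\,\sigma_1\wedge\sigma_2\ge0$ and the limit is $N[\beta]$, even when $f$ and $h$ are bump functions and $\beta$ vanishes on most of $M$. If $h\ge0$ but $f$ changes sign so that $\int f\sigma_1<\int h\sigma_2<\int|f|\sigma_1$, then the limit and $[\beta]$ lie in different chambers. So the hypothesis on $\int(\beta^2)_-$ in Corollary~\ref{cor:transfer} cannot be dropped.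

The forms with $f,h\ge0$ make up a convex cone in which all wedge products are $\ge0$. Hence for two product metrics $g_0,g_1$ of the above type with periods in one chamber, the straight segment from $\alpha_{g_0}$ to $\alpha_{g_1}$ consists of forms with nonnegative square and class in the chamber, and Corollary~\ref{cor:transfer} converts it into the required path $g_0\to\gamma_\kappa(\alpha_{g_0})\to\gamma_\kappa(\alpha_{g_1})\to g_1$. This is the shape of the general proof.
\end{example}

\subsection{The cross term}
Let $\beta_0,\beta_1$ be $2$-forms with $\beta_0^2,\beta_1^2\ge0$, and let $\beta=(1-t)\beta_0+t\beta_1$. Then $\beta^2=(1-t)^2\beta_0^2+t^2\beta_1^2+2t(1-t)\beta_0\wedge\beta_1$, and since $2t(1-t)\le\frac12$,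
\begin{equation}\label{eq:cross}
\int_M(\beta^2)_-\le\tfrac12\int_M(\beta_0\wedge\beta_1)_- .
\end{equation}
For arbitrary metrics the cross term $\alpha_{g_0}\wedge\alpha_{g_1}$ has positive integral by Lemma~\ref{lem:lorentz}, but nothing controls its sign at a point. The wedge pairing on $\Lambda^2\mathbf R^4$ has signature $(3,3)$, and the elements of positive square do not form a union of two convex cones as in the Lorentzian case; at a given point $\alpha_{g_1}$ may be a negative multiple of $\alpha_{g_0}$.

A closed form $T$ that is concentrated near a surface $\Sigma$ and Poincar\'e dual to it sees much less of $\alpha_g$: the product $\alpha_g\wedge T$ is essentially $\alpha_g|_\Sigma$ times a nonnegative density on the normal fibers. Moreover the product of two such forms is governed by the signs of the intersection points of the surfaces. We are thus led to two tasks: find, in a prescribed class, an embedded surface on which $\alpha_g$ is almost nonnegative; and arrange that two such surfaces meet only positively.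

\section{Filling loops in $\mathbf C^2$}\label{sec:filling}

Away from its zeros $\alpha_g$ is a symplectic form, because $\alpha_g^2=|\alpha_g|^2dvol_g$. The local version of the first task is therefore a problem in standard symplectic $\mathbf R^4$: fill a loop that encloses nonnegative total symplectic area by a disc on which the area density is nonnegative everywhere.

Let $\sigma(u,v)=\mathrm{Im}(\bar uv)$ be the area form on $\mathbf C$, let $\sigma_0=\sigma\oplus\sigma$ on $\mathbf C^2$, and let $B(r)\subset\mathbf C^2$ be the open ball of radius $r$ about $0$. The discs will be assembled from pieces, so we work with Lipschitz maps and use three standard facts about them.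
\begin{itemize}
\item A Lipschitz map is differentiable almost everywhere, so pullbacks of smooth forms are bounded measurable forms. A continuous map on a compact surface that is Lipschitz on each piece of a finite decomposition into compact regions with piecewise smooth boundary (such as triangles and annuli) is Lipschitz.
\item \emph{Stokes' theorem} $\int_Su^*d\lambda=\int_{\partial S}u^*\lambda$ holds for Lipschitz maps $u$ from a disc or annulus $S$ to a ball on which $\lambda$ is a smooth $1$-form. (Mollify $u$: the differentials converge boundedly almost everywhere, and the boundary loops converge uniformly with weakly convergent derivatives.)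
\item \emph{Area formula:} $\int_S|u^*\sigma|=\int_{\mathbf C}\#u^{-1}(y)\,dy$ for Lipschitz $u\colon S\to\mathbf C$. In particular, if the image of $u$ lies in a Lipschitz curve, which is a null set, then $u^*\sigma=0$ almost everywhere.
\end{itemize}
The \emph{action} of a Lipschitz loop $\ell\colon\mathbf R/2\pi\mathbf Z\to\mathbf C^2$ is $a(\ell)=\frac12\int\sigma_0(\ell,\ell')\,d\theta$. It is the integral over $\ell$ of a primitive of $\sigma_0$, so it is translation invariant and equals $\int u^*\sigma_0$ for every Lipschitz disc $u$ bounded by $\ell$.

Consider first a loop $(0,m(\theta))$ in the second factor. The cone $\cos\phi\;m(\theta)$, $0\le\phi\le\pi/2$, has area density proportional to $\sigma(m,m')$, whose sign may vary with $\theta$. We use the first factor to even it out. For a Lipschitz periodic function $z$ let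
\[
u(\phi,\theta)=\bigl(\sin\phi\;e^{2iz(\theta)},\ \cos\phi\;m(\theta)\bigr).
\]
Then $\partial_\phi u=(\cos\phi\,e^{2iz},-\sin\phi\,m)$ and $\partial_\theta u=(2iz'\sin\phi\,e^{2iz},\cos\phi\,m')$. Since $\sigma(e^{2iz},ie^{2iz})=1$,
\begin{equation}\label{eq:cap}
u^*\sigma_0=\sin\phi\cos\phi\,\bigl(2z'-\sigma(m,m')\bigr)\,d\phi\wedge d\theta .
\end{equation}
The only constraint on $z'$ is that its mean vanish, so the bracket can be made constant.

\begin{example}\label{ex:eight}
Let $m(\theta)=\sin\theta+\frac i2\sin2\theta$, a figure eight. Here
\[
\sigma(m,m')=\sin\theta\cos2\theta-\sin\theta\cos^2\theta=-\sin^3\theta,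
\]
so the action is $0$, and the lobe $0\le\theta\le\pi$ is a simple closed curve that runs clockwise around a region of area $\frac12\int_0^\pi\sin^3\theta\,d\theta=\frac23$. For a smooth filling $u$ inside $\mathbf C$, the signed count of preimages of a regular value is the winding number, which is $-1$ in that region; so $\int(u^*\sigma)_-\ge\frac23$. In $\mathbf C^2$ take $z=\frac12(\cos\theta-\frac13\cos^3\theta-\frac23)$. Then $2z'=-\sin^3\theta$, and \eqref{eq:cap} gives $u^*\sigma_0=0$. At $\phi=\pi/2$ the loop runs back and forth in an arc of the unit circle of the first factor, where it contracts without sweeping out area. The second complex dimension thus removes the negative area completely.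
\end{example}

\begin{lemma}\label{lem:filling}
A Lipschitz loop $\ell$ in $B(1)$ with $a=a(\ell)\ge0$ extends to a Lipschitz map $u\colon\bar D\to B(3)$ of the closed disc with $u^*\sigma_0\ge0$ almost everywhere.
\end{lemma}

\begin{proof}
Call a Lipschitz homotopy of loops \emph{isotropic} if it pulls $\sigma_0$ back to $0$ almost everywhere. By Stokes' theorem it preserves the action, and it can serve as an outer annulus of the disc. Steps 1 and 2 move $\ell$ by isotropic homotopies into a complex line; Step 3 applies \eqref{eq:cap}. Write $\ell=(\ell_1,\ell_2)$ on $[0,2\pi]$ and $c_i=\ell_i(0)$, so $|(c_1,c_2)|<1$.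

\emph{Step 1: traverse the two components one after the other.} Consider two paths in $[0,2\pi]^2$ from $(0,0)$ to $(2\pi,2\pi)$: the diagonal, and the path that runs along the bottom side and then up the right side. Let $(S,T)$ be the linear homotopy between them with fixed end points. Then $(\ell_1(S),\ell_2(T))$ is a Lipschitz homotopy of loops from $\ell$ to the loop ``$(\ell_1,c_2)$ followed by $(c_1,\ell_2)$''. Each component has its image in a Lipschitz curve, so the homotopy is isotropic by the area formula. It stays in $B(\sqrt2)$ because $|\ell_1|,|\ell_2|<1$.

\emph{Step 2: rotate the first leg into the second factor.} Let $v=\ell_1-c_1$, so $|v|<2$ and $v$ vanishes at both ends. Move the first leg through $(c_1+\cos\phi\;v,\ c_2+\sin\phi\;v)$, $0\le\phi\le\pi/2$, and keep the second leg fixed. This is isotropic: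
\[
\sigma_0(\partial_\phi,\partial_\theta)=-\sin\phi\cos\phi\,\sigma(v,v')+\cos\phi\sin\phi\,\sigma(v,v')=0 .
\]
It stays in $B(3)$, since $|(\cos\phi\,v,\sin\phi\,v)|=|v|<2$. The result is a loop $(c_1,c_2+m(\theta))$, where $m$ is $v$ followed by $\ell_2-c_2$. Thus $m$ is Lipschitz, $|m|<2$, and $\frac12\int\sigma(m,m')\,d\theta=a$.

\emph{Step 3: cap off.} Define $z$ by $z(0)=0$ and $z'=\frac12\sigma(m,m')-\frac a{2\pi}$. The right side is bounded with mean zero, so $z$ is Lipschitz and periodic. For the translate of $u(\phi,\theta)$ by $(c_1,c_2)$, formula \eqref{eq:cap} gives $u^*\sigma_0=-\frac a\pi\sin\phi\cos\phi\,d\phi\wedge d\theta$. Since $\phi=0$ is the outer boundary of this annulus and $\phi$ increases inward, $-d\phi\wedge d\theta$ is the orientation of the disc, and $u^*\sigma_0\ge0$. This is where $a\ge0$ is used. At $\phi=\pi/2$ the loop is $(c_1+e^{2iz},c_2)$. Fill it by $(c_1+e^{2i\varrho z(\theta)},c_2)$ in polar coordinates $(\varrho,\theta)$, $0\le\varrho\le1$, on the central disc. This map is constant at $\varrho=0$, its $\varrho$-derivative is bounded and its $\theta$-derivative is $O(\varrho)$, so it is Lipschitz on the disc. Its image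 lies in a circle, so it pulls $\sigma_0$ back to $0$. All points in this step lie in $B(3)$, because $\sin^2\phi+\cos^2\phi\,|m|^2<4$.
\end{proof}

\section{Almost positive surfaces}\label{sec:surfaces}

Fix a metric $g$, write $\alpha=\alpha_g$, and let $Z=\alpha^{-1}(0)$. Let $F$ be a surface dual to a class in $\Omega$. Then $\int_F\alpha>0$, but $\alpha|_F$ may be negative on a large part of $F$. The plan is to cut $F$ into small triangles, transfer area between neighboring triangles until each has the same positive share, and refill each triangle by Lemma~\ref{lem:filling}. The filling needs Darboux charts, so it must take place off $Z$, and the transfer needs the part of $F$ off $Z$ to be connected. If $Z$ could contain a hypersurface, it might cut off a piece of $F$ with negative total area. The next lemma excludes this.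

\begin{lemma}\label{lem:zeros}
$Z$ is contained in a countable union of embedded, not necessarily closed, $2$-dimensional submanifolds of $M$.
\end{lemma}

\begin{proof}
By the unique continuation theorem of Aronszajn, Krzywicki and Szarski \cite{AKS}, a harmonic form on a connected manifold that vanishes to infinite order at a point is zero. So $\alpha$ vanishes to a finite order $k\ge1$ at each $x\in Z$. In coordinates $y$ centered at $x$ with $g_{ij}(0)=\delta_{ij}$ write $\alpha=\alpha^{(k)}+O(|y|^{k+1})$, where $\alpha^{(k)}\neq0$ has homogeneous polynomial coefficients of degree $k$. Let $*_0$ be the Euclidean star; then $*_g=*_0+O(|y|)$. The lowest order terms of $d\alpha=0$ and $*_g\alpha=\alpha$ give $d\alpha^{(k)}=0$ and $*_0\alpha^{(k)}=\alpha^{(k)}$.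

Choose a multi-index $J$ with $|J|=k-1$ and $L=\partial^J\alpha^{(k)}\ne0$. Since $\partial^J$ commutes with $d$ and $*_0$, the form $L$ is closed and is a linear map from $\mathbf R^4$ to the space $\Lambda^+$ of $*_0$-self-dual forms. Suppose that $L$ has rank $1$, say $L=l\,v$ with $l\ne0$ a linear function and $0\neq v\in\Lambda^+$. Then $0=dL=dl\wedge v$. But $v^2\ne0$, so $v$ is nondegenerate and wedging with $v$ is injective on $1$-forms; hence $dl=0$, a contradiction. So $L$ has rank $\ge2$, which means that two coefficients of $\partial^J\alpha$ have independent differentials at $x$. In a neighborhood $V_x$ of $x$ their common zero set is a $2$-dimensional submanifold, and it contains every point of $V_x$ at which $\alpha$ vanishes to order $\ge k$. For each $k$, countably many of the $V_x$ cover the set of zeros of order exactly $k$, since $M$ is second countable.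
\end{proof}

We recall two standard facts about surfaces. First, every $s\in H^2(M;\mathbf Z)$ with nonzero real image is dual to a connected embedded closed oriented surface: take the zero set of a transverse section of the line bundle with $c_1=s$, and join its components by thin tubes along arcs whose interiors miss the surface. Second, if $\Sigma,\Sigma'$ are dual to $s,s'$ and meet transversely, the signed count of their intersection points is $s\cdot s'$.

We also note how $\int\beta_-$ reacts to small changes of a surface. Let $\mathcal A$ be a $C^0$-compact set of $2$-forms; it is uniformly bounded and equicontinuous by the Arzel\`a--Ascoli theorem. Since $|\mu_--\mu'_-|\le|\mu-\mu'|$, the number $\int_F(f^*\beta)_-$ depends continuously on the map $f\colon F\to M$ in the $C^1$ topology, uniformly in $\beta\in\mathcal A$. And if part of a surface is replaced by a piece of small area, then $\int\beta_-$ increases by at most that area times $\sup_{\mathcal A}|\beta|$.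

\begin{proposition}\label{prop:surface}
Let $s\in H^2(M;\mathbf Z)$ have image in $\Omega$, and let $\varepsilon>0$. There is a connected embedded closed oriented surface $\Sigma\subset M$ dual to $s$ with $\int_\Sigma\alpha_-<\varepsilon$.
\end{proposition}

The condition on $s$ is used to make the total area positive. It cannot be omitted, since $\int_\Sigma\alpha_-\ge-s\cdot\omega_g$ for every $\Sigma$ dual to $s$.

\begin{proof}
\emph{(a) Avoiding the zeros.} Let $F$ be a connected embedded surface dual to $s$. By Lemma~\ref{lem:lorentz}, $I=\int_F\alpha=\omega_g\cdot s>0$. Choose vector fields $X_1,\dots,X_l$ that span $TM$ everywhere, and for small $b\in\mathbf R^l$ let $\Psi_b$ be the composition of their flows for times $b_1,\dots,b_l$. The map $\Psi(b,x)=\Psi_b(x)$, $x\in F$, has $\partial_{b_i}\Psi=X_i$ at $b=0$, so it is a submersion for small $b$. For a submanifold $Y$ from Lemma~\ref{lem:zeros}, $\Psi^{-1}(Y)$ is then a submanifold, and $\Psi_b|_F$ is transverse to $Y$ whenever $b$ is a regular value of the projection $(b,x)\mapsto b$ on $\Psi^{-1}(Y)$. By Sard's theorem this holds for almost every $b$, whether or not $Y$ is closed. Excluding countably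 many null sets and replacing $F$ by $\Psi_b(F)$, we may assume that $F$ meets each $Y$ in a countable set. So $F\cap Z$ is compact and countable.

Then $F\setminus Z$ has full measure. It is also connected: two points of a coordinate disc are joined by uncountably many arcs with disjoint interiors, one of which misses the countable set, and $F$ is covered by overlapping discs. If $F\cap Z=\emptyset$ put $F_0=F$. Otherwise take a proper smooth function on $F\setminus Z$ that is bounded below, and consider the components through a fixed point of its regular sublevel sets. They are compact connected surfaces with smooth boundary, and they exhaust $F\setminus Z$ because every point is joined to the fixed one by a compact path. Let $F_0$ be one of them with $\int_{F\setminus F_0}|\alpha|_F|<\min(\varepsilon,I)$. In both cases $I_0=\int_{F_0}\alpha>0$.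

\emph{(b) Equalizing the areas.} By Darboux's theorem every point of $M\setminus Z$ has a chart in which $\alpha=\sigma_0$. Rescaling and using compactness, we get finitely many embeddings $\varphi_i\colon B(3)\to M\setminus Z$ with $\varphi_i^*\alpha=r_i^2\sigma_0$, $r_i>0$ constant, such that the sets $\varphi_i(B(1))$ cover $F_0$. Take a smooth triangulation of $F_0$, with set of triangles $\mathcal T$, so fine that each $\Delta\in\mathcal T$ lies in some $\varphi_{i(\Delta)}(B(1))$. Orient the interior edges arbitrarily; each lies in two triangles, whose boundary orientations induce opposite directions on it. We claim that there are real numbers $\delta_e$ with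
\begin{equation}\label{eq:balance}
\int_\Delta\alpha+\sum_{e\subset\partial\Delta}\pm\delta_e=\frac{I_0}{|\mathcal T|}\qquad\text{for all }\Delta\in\mathcal T,
\end{equation}
where the sum is over interior edges and the sign is $+$ exactly if $e$ is oriented as in $\partial\Delta$. Consider the dual graph, whose vertices are the triangles and whose edges are the interior edges. It is connected because $F_0$ is. The deficits $I_0/|\mathcal T|-\int_\Delta\alpha$ have sum zero. Choose a spanning tree and put $\delta_e=0$ off the tree. Take a leaf $\Delta$, choose $\delta_e$ on its tree edge to satisfy \eqref{eq:balance} at $\Delta$, adjust the deficit of its neighbor, and delete the leaf. The remaining deficits again have sum zero, so the last vertex has deficit zero.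

To realize $\delta_e$ geometrically, pick an interior point $x_e$ of $e$. In the chart of one of the two triangles at $e$, let $D_e$ be a round disc parallel to $\mathbf C\times0$ with $x_e\in\partial D_e$. For a suitable integer $n_e$ and a suitable radius we have $n_e\int_{D_e}\alpha=\delta_e$, and by taking $|n_e|$ large we make the radius so small that $D_e\subset\varphi_{i(\Delta)}(B(1))$ for both triangles $\Delta\supset e$. (If $\delta_e=0$ take $n_e=0$.) Let $\kappa_e$ be the loop at $x_e$ that traverses $\partial D_e$ $n_e$ times.

\emph{(c) Refilling.} Define a map $f\colon F\to M$ as follows. On $F\setminus F_0$ and on $\partial F_0$ it is the inclusion. On an interior edge $e$ it runs along $e$ to $x_e$, then along $\kappa_e$, then along the rest of $e$, with a Lipschitz parametrization. Let $\beta$ be a closed $2$-form on $M$ and write $\beta=d\lambda$ on $\varphi_{i(\Delta)}(B(3))$. Then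
\begin{equation}\label{eq:boundary}
\int_{\partial\Delta}f^*\lambda=\int_{\partial\Delta}\lambda+\sum_{e\subset\partial\Delta}\pm\int_{\kappa_e}\lambda=\int_\Delta\beta+\sum_{e\subset\partial\Delta}\pm\,n_e\int_{D_e}\beta .
\end{equation}
For $\beta=\alpha$ this and \eqref{eq:balance} show that the loop $\varphi_{i(\Delta)}^{-1}\circ f|_{\partial\Delta}$ in $B(1)$ has action $I_0/(r_{i(\Delta)}^2|\mathcal T|)>0$. Identify $\Delta$ with $\bar D$ by an orientation-preserving bi-Lipschitz map and extend $f$ over $\Delta$ by Lemma~\ref{lem:filling}. The resulting $f$ is Lipschitz, $f^*\alpha\ge0$ almost everywhere on $F_0$, and so $\int_F(f^*\alpha)_-<\varepsilon$. For general closed $\beta$, the left side of \eqref{eq:boundary} equals $\int_\Delta f^*\beta$ by Stokes' theorem. On summing over $\Delta$ each term $n_e\int_{D_e}\beta$ occurs twice with opposite signs. Hence $\int_Ff^*\beta=\int_F\beta=[\beta]\cdot s$.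

\emph{(d) Smoothing.} Embed $M\subset\mathbf R^q$ and let $R$ be a smooth retraction of a tubular neighborhood onto $M$. Let $(\chi_j)$ be a finite partition of unity on $F$ subordinate to charts, let $\tilde f_k$ be the sum over $j$ of the mollifications of $\chi_jf$ at scale $1/k$ in these charts, and let $f_k=R\circ\tilde f_k$ for large $k$. Then $\tilde f_k\to f$ uniformly, the differentials $d\tilde f_k$ are uniformly bounded, and $d\tilde f_k\to\sum_jd(\chi_jf)=df$ at almost every point (at the Lebesgue points of the $d(\chi_jf)$). Since $R\circ f=f$, also $df_k=dR\circ d\tilde f_k\to df$ almost everywhere. By dominated convergence, $\int(f_k^*\alpha)_-\to\int(f^*\alpha)_-$ and $\int f_k^*\beta\to[\beta]\cdot s$ for closed $\beta$. For large $k$ the smooth maps $f_k$ are uniformly close, hence homotopic to each other, so $\int f_k^*\beta=[\beta]\cdot s$ for all closed $\beta$ and all $k\ge k_0$. Fix such a $k$ with $\int(f_k^*\alpha)_-<\varepsilon$. By Whitney's general position theorem for maps of surfaces to $4$-manifolds, a $C^1$-small perturbation of $f_k$ is an immersion whose only multiple points are finitely many transverse double points. It is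 homotopic to $f_k$, and the negative part still has integral $<\varepsilon$.

\emph{(e) Removing the double points.} Near a double point choose coordinates $(z,w)\in\mathbf C^2$ in which the two oriented sheets are $\mathbf C\times0$ and $0\times\mathbf C$ with their complex orientations. The chart need not respect the orientation of $M$, so double points of both signs are covered. Let $\chi\colon[0,\rho)\to[0,1]$ be smooth, equal to $1$ on $[0,\rho/2]$ and to $0$ on $[3\rho/4,\rho)$, with $|\chi'|\le C/\rho$ and $C$ independent of $\rho$. Let $0<t<\rho/2$. Inside the polydisc $|z|,|w|<\rho$ replace the sheets by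
\[
\bigl\{(z,\,t^2\chi(|z|)/z):t\le|z|<\rho\bigr\}\ \cup\ \bigl\{(t^2\chi(|w|)/w,\,w):t\le|w|<\rho\bigr\}.
\]
On the first piece $|w|\le t\le|z|$, and on the second $|z|\le t\le|w|$. So the pieces meet only in the circle $\{zw=t^2,\ |z|=|w|=t\}$, near which both are part of the complex curve $zw=t^2$. Their union is a smooth embedded annulus that agrees with the sheets near the boundary of the polydisc. Orient the pieces by the projections to $z$ and to $w$; both orientations agree with the complex orientation of $zw=t^2$ near the circle, and with the orientations of the sheets near the boundary. A closed $2$-form is exact on the polydisc, so its integral is unchanged. The first piece is a graph with gradient at most $t^2(|z|^{-2}+C\rho^{-1}|z|^{-1})\le1+C$, the second is its mirror image, and so the annulus has area $O(\rho^2)$. For small $\rho$, doing this at all double points yields an embedded surface $\Sigma$ dual to $s$ with $\int_\Sigma\alpha_-<\varepsilon$. It is connected, because it consists of $F$ minus disjoint discs, which is connected, with annuli attached.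
\end{proof}

\section{Positive intersections and Thom forms}\label{sec:thom}

We now pass from surfaces to closed forms with nonnegative products. If $[T]=s$ and $[T']=s'$, then $\int T\wedge T'=s\cdot s'$, so $T\wedge T'\ge0$ forces $s\cdot s'\ge0$. For classes in $\Omega$ this numerical obstruction is absent, and the next two lemmas show that positivity can then be realized pointwise. The first one cancels negative intersection points against positive ones. The cancellation uses a tube along an arc that may be long, but the tube can be made thin, so it costs little area.

\begin{lemma}\label{lem:tubes}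
Let $\Sigma_1,\dots,\Sigma_m$ be connected embedded closed oriented surfaces dual to classes $s_i$ with $s_i\cdot s_j>0$ for $i\ne j$. Let $\mathcal A$ be a $C^0$-compact set of $2$-forms and $\varepsilon>0$. There are connected embedded surfaces $\Sigma_i'$ homologous to $\Sigma_i$, pairwise transverse, without triple points and with only positive mutual intersections, such that $\int_{\Sigma_i'}\beta_-\le\int_{\Sigma_i}\beta_-+\varepsilon$ for all $\beta\in\mathcal A$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (-0.7,0)--(2.7,0) node[right]{$\Sigma_i$};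
\draw[very thick] (0,-1.2)--(0,1.2) node[above]{$\Sigma_j$};
\draw[very thick] (2,-1.2)--(2,1.2) node[above]{$\Sigma_j$};
\fill (0,0) circle (2pt) node[below left]{$q_-$};
\fill (2,0) circle (2pt) node[below right]{$q_+$};
\begin{scope}[xshift=5.5cm]
\draw (-0.7,0)--(2.7,0) node[right]{$\Sigma_i$};
\draw[very thick,rounded corners=5pt] (0,1.2)--(0,0.35)--(2,0.35)--(2,1.2);
\draw[very thick,rounded corners=5pt] (0,-1.2)--(0,-0.35)--(2,-0.35)--(2,-1.2);
\node at (1,0.85) {$\Sigma_j'$};
\end{scope}
\end{tikzpicture}
\caption{Canceling a negative and a positive intersection point of $\Sigma_i$ and $\Sigma_j$. Rotating each picture about the horizontal axis gives a $3$-dimensional slice of $M$ that meets $\Sigma_i$ in the axis. Two small discs of $\Sigma_j$ (left) are replaced by a thin tube around the arc from $q_-$ to $q_+$ (right).}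
\label{fig:tube}
\end{figure}

\begin{proof}
Make the surfaces pairwise transverse without triple points by $C^1$-small isotopies; this changes $\int\beta_-$ by as little as we like, uniformly on $\mathcal A$. Suppose that $\Sigma_i\cap\Sigma_j$ contains a negative point $q_-$. Since the signed count is $s_i\cdot s_j>0$, it also contains a positive point $q_+$. The connected surface $\Sigma_i$ meets the other surfaces in finitely many points, so there is an embedded arc in $\Sigma_i$ from $q_-$ to $q_+$ that avoids all these points except its ends.

Near $q_\pm$ take charts in which $\Sigma_i$ and $\Sigma_j$ are complementary coordinate planes, and choose a metric on $M$ that is Euclidean in these charts. Its normal exponential map along $\Sigma_i$ carries the normal fibers at $q_\pm$ into $\Sigma_j$. Take coordinates $(x_1,x_2)$ on a strip in $\Sigma_i$ around the arc, and an oriented orthonormal frame of the normal bundle over the strip. For small $r$ this gives coordinates $(x_1,x_2,y)\in(-r,1+r)\times(-r,r)\times D^2(r)$ in which $\Sigma_i=\{y=0\}$, the arc is $\{0\le x_1\le1,\ x_2=0,\ y=0\}$, $\Sigma_j=\{x_1\in\{0,1\},\ x_2=0\}$, and no other $\Sigma_k$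 appears.

For $\rho<r/2$ replace the discs $\{|y|<\rho\}$ of $\Sigma_j$ at $x_1=0,1$ by the tube $\{0\le x_1\le1,\ x_2=0,\ |y|=\rho\}$; see Figure~\ref{fig:tube}. Since the signs at $q_\pm$ are opposite, $\Sigma_j$ orients one disc by $dy_1\wedge dy_2$ and the other by $-dy_1\wedge dy_2$. In the boundary of the solid cylinder $[0,1]\times\bar D^2(\rho)$ the two end discs also carry opposite orientations. So the replacement adds plus or minus this boundary to $\Sigma_j$: the orientations match along the seams, and integrals of closed forms are unchanged. Round the two corners inside the slice $\{x_2=0\}$ by rounding the profile curve in the $(x_1,|y|)$ half-plane within $\rho\le|y|\le2\rho$. This happens inside balls and again preserves integrals of closed forms. The new surface is embedded and connected, meets $\Sigma_i$ in two fewer points, has all other intersections unchanged, and its new part has area $O(\rho)$. The total number of intersection points drops at each such step, so after finitely many steps no negative point is left. Choosing each $\rho$ small keeps the total error below $\varepsilon$.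
\end{proof}

For the second lemma recall the Thom form of an oriented plane bundle $\mathrm{pr}\colon\nu\to\Sigma$ with a fiber metric. Let $\rho$ be the fiber radius. An \emph{angular form} is a $1$-form $\psi$ on the complement of the zero section that, in each oriented orthonormal local trivialization with fiber polar coordinates $(\rho,\theta)$, has the shape $\psi=\frac1{2\pi}d\theta+\mathrm{pr}^*\xi$ with $\xi$ a $1$-form on the base. (This is a unitary connection in other words.) The local forms $\frac1{2\pi}d\theta$ can be patched by a partition of unity on $\Sigma$, so angular forms exist. One has $d\psi=-\mathrm{pr}^*e$ for a global $2$-form $e$ on $\Sigma$, the \emph{Euler form}. Fix a smooth nondecreasing $\chi\colon[0,\infty)\to[-1,0]$ that is $-1$ near $0$ and $0$ on $[1,\infty)$, and put $\chi_\delta(\rho)=\chi(\rho/\delta)$. The form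
\begin{equation}\label{eq:thom}
T=d(\chi_\delta\psi)=\chi_\delta'\,d\rho\wedge\psi-\chi_\delta\,\mathrm{pr}^*e
\end{equation}
equals $\mathrm{pr}^*e$ near the zero section, so it extends smoothly. It is closed, supported in $\{\rho\le\delta\}$, and has integral $\int_0^\infty\chi_\delta'\,d\rho=1$ over each fiber. If $\nu$ is the normal bundle of $\Sigma\subset M$, oriented so that $T\Sigma\oplus\nu=TM$, and a disc bundle is identified with a tubular neighborhood, then for small $\delta$ the form $T$ lives on $M$. A closed $\beta$ differs from $\mathrm{pr}^*(\beta|_\Sigma)$ by an exact form on the tube, so $\int_M\beta\wedge T=\int_\Sigma\beta$. Hence $[T]=s$ if $\Sigma$ is dual to $s$, and $\int_\Sigma e=\int_\Sigma T=s^2$.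

\begin{lemma}\label{lem:thom}
Let $\Sigma_1,\dots,\Sigma_m$ be connected embedded closed oriented surfaces dual to classes $s_i$ with $s_i^2>0$, pairwise transverse, without triple points and with only positive mutual intersections. Let $\mathcal A$ be a $C^0$-compact set of $2$-forms and $\varepsilon>0$. There are closed $2$-forms $T_i$ with $[T_i]=s_i$, with $T_i\wedge T_j\ge0$ for all $i,j$ (including $i=j$), and with $\int_M(\beta\wedge T_i)_-\le\int_{\Sigma_i}\beta_-+\varepsilon$ for all $\beta\in\mathcal A$.
\end{lemma}

\begin{proof}
\emph{Choice of tubes and angular forms.} Near each intersection point of $\Sigma_i$ and $\Sigma_j$ fix coordinates $(x,y)\in\mathbf R^2\times\mathbf R^2$ with $\Sigma_i=\{y=0\}$ and $\Sigma_j=\{x=0\}$, each factor oriented by the corresponding surface. Since the intersection is positive, these coordinates are oriented for $M$, and $y$ and $x$ are oriented normal coordinates for $\Sigma_i$ and $\Sigma_j$. Choose a metric on $M$ that equals $dx^2+dy^2$ in these charts. Its normal exponential maps give tubular neighborhoods that are products there.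

On the normal bundle of $\Sigma_i$ take an angular form $\psi^0$ that equals $\frac1{2\pi}d\theta$ in the product trivializations near the intersection points; its Euler form $e^0$ vanishes there. We need an Euler form that is nonnegative, and $s_i^2>0$ allows this. Choose a $2$-form $e_i\ge0$ on $\Sigma_i$ with integral $s_i^2$, supported away from the intersection points. Then $e_i-e^0$ has integral zero on a connected closed surface, so $e_i-e^0=d\xi$. On small discs around the intersection points $\xi$ is closed, hence the differential of a function; subtracting the differential of a cutoff of this function, we may assume $\xi=0$ near the points. Then $\psi_i=\psi^0-\mathrm{pr}^*\xi$ is an angular form with Euler form $e_i$ that still equals $\frac1{2\pi}d\theta$ near the points. Let $T_i$ be given by \eqref{eq:thom} with $\psi_i,e_i$ and a small $\delta$.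

\emph{Positivity.} Since $(d\rho\wedge\psi_i)^2=0$ and $(\mathrm{pr}^*e_i)^2=0$,
\[
T_i^2=2(-\chi_\delta)\,\chi_\delta'\;d\rho\wedge\psi_i\wedge\mathrm{pr}^*e_i\ge0,
\]
because $-\chi_\delta\ge0$, $\chi'_\delta\ge0$, $e_i\ge0$, and $d\rho\wedge\psi_i$ is positive on the fibers. For $i\ne j$ and small $\delta$ the supports of $T_i$ and $T_j$ meet only near the intersection points. There the Euler forms vanish, so $T_i=\phi(|y|)\,dy_1\wedge dy_2$ and $T_j=\phi(|x|)\,dx_1\wedge dx_2$ with $\phi(\rho)=\chi'_\delta(\rho)/2\pi\rho\ge0$, and $T_i\wedge T_j\ge0$.

\emph{The estimate.} Split $\beta\wedge T_i$ according to \eqref{eq:thom}. The term $-\chi_\delta\,\beta\wedge\mathrm{pr}^*e_i$ is bounded uniformly in $\delta$ and $\beta\in\mathcal A$ and is supported in a set of volume $O(\delta^2)$. For the other term, divide $\Sigma_i$ into finitely many measurable pieces, each relatively compact in a chart with oriented coordinates $x_1,x_2$ over which $\psi_i=\frac1{2\pi}d\theta+\mathrm{pr}^*\xi$. The vector fields $X_k=\partial_{x_k}-2\pi\xi(\partial_{x_k})\,\partial_\theta$ are smooth across the zero section, where the rotation field $\partial_\theta$ vanishes and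 $X_k=\partial_{x_k}$. They are annihilated by $d\rho$ and $\psi_i$, and $dx_j(X_k)=\delta_{jk}$. Expanding $\beta$ in the coframe $dx_1,dx_2,d\rho,\psi_i$ we find
\[
\chi_\delta'\;\beta\wedge d\rho\wedge\psi_i=\beta(X_1,X_2)\;\chi_\delta'\;dx_1\wedge dx_2\wedge d\rho\wedge\tfrac1{2\pi}d\theta .
\]
On $\{\rho\le\delta\}$ the function $\beta(X_1,X_2)$ differs from its value $\beta|_{\Sigma_i}(\partial_{x_1},\partial_{x_2})$ at the foot point by $o(1)$ as $\delta\to0$, uniformly on $\mathcal A$ by equicontinuity. The density $\chi'_\delta\,d\rho\wedge\frac1{2\pi}d\theta$ is nonnegative with fiber integral $1$. So the negative part of this term integrates to $\int_{\Sigma_i}\beta_-+o(1)$.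
\end{proof}

\begin{corollary}\label{cor:forms}
Let $s_1,\dots,s_m$ be integral classes with images in $\Omega$, let $\Sigma_i$ be connected embedded closed oriented surfaces dual to $s_i$, let $\mathcal A$ be a $C^0$-compact set of $2$-forms and $\varepsilon>0$. There are closed forms $\tau_i$ with $[\tau_i]=N(s_i)$, with $\tau_i\wedge\tau_j\ge0$ for all $i,j$, and with $\int_M(\beta\wedge\tau_i)_-\le\int_{\Sigma_i}\beta_-+\varepsilon$ for all $\beta\in\mathcal A$. Every convex combination of the $\tau_i$ has nonnegative square.
\end{corollary}

\begin{proof}
All products $s_i\cdot s_j$ are positive by Lemma~\ref{lem:lorentz}. Apply Lemmas~\ref{lem:tubes} and~\ref{lem:thom}, each with $\varepsilon/2$, and put $\tau_i=T_i/\sqrt{s_i^2}$; the estimate survives because $s_i^2\ge1$. Finally $(\sum\lambda_i\tau_i)^2=\sum\lambda_i\lambda_j\,\tau_i\wedge\tau_j\ge0$ for $\lambda_i\ge0$.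
\end{proof}

\section{Proof of Theorem~\ref{thm:chamber}}\label{sec:proof1}

Let $\alpha_i=\alpha_{g_i}$ and $c_i=\omega_{g_i}\in\mathcal C\cap\mathcal H$ for $i=0,1$. By Lemma~\ref{lem:chambers} the chamber $\mathcal C$ is an open convex cone. It contains the image of an integral class $s$, and it contains the compact set
\[
Q=[c_0,N(s)]\cup[N(s),c_1].
\]
Since $N(Q)$ is compact and $\mathcal C\cap\mathcal H$ is open in $\mathcal H$, there is $r>0$ such that every point of $\mathcal H$ at distance $<r$ from $N(Q)$ lies in $\mathcal C$. Put $\eta=\sinh^2r$.

By Proposition~\ref{prop:surface}, applied to $g_0$ and to $g_1$, there are surfaces $\Sigma_0,\Sigma_1$ dual to $s$ with $\int_{\Sigma_i}(\alpha_i)_-<\eta/2$. Two surfaces are needed, because the proposition handles one self-dual form at a time. Corollary~\ref{cor:forms} with $\mathcal A=\{\alpha_0,\alpha_1\}$ and $\varepsilon=\eta/2$ gives closed forms $\tau_0,\tau_1$ in the class $N(s)$ with $\tau_i\wedge\tau_j\ge0$ and $\int(\alpha_i\wedge\tau_i)_-<\eta$. Let $\mathcal B$ be the union of the three line segments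
\[
\alpha_0\longrightarrow\tau_0\longrightarrow\tau_1\longrightarrow\alpha_1
\]
in the space of closed forms. The classes of the forms in $\mathcal B$ lie in $Q$, so they have square $\ge1$ by Lemma~\ref{lem:lorentz}. On the middle segment $\beta^2\ge0$, and on the outer segments $\int(\beta^2)_-\le\eta/2$ by \eqref{eq:cross}. Thus Corollary~\ref{cor:transfer} applies to $\mathcal B$. Fix a small $\kappa$ and concatenate the exponential path from $g_0$ to $\gamma_\kappa(\alpha_0)$, the image under $\gamma_\kappa$ of the three segments, and the reversed exponential path from $g_1$ to $\gamma_\kappa(\alpha_1)$. This is a continuous path of metrics from $g_0$ to $g_1$. Each period along it is at distance $<r$ from a point of $N(Q)$, hence lies in $\mathcal C$. \hfill$\square$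

\begin{remark}
The bundle $P$ enters only through Lemma~\ref{lem:chambers}. Openness of $\mathcal C$ provides the class $s$ and the tolerance $\eta$, which absorbs the errors made near the zeros of $\alpha_i$, at the double points, along the tubes and in the regularization $\gamma_\kappa$. Convexity keeps the classes of the interpolating forms in $\mathcal C$. The assumptions that $p<0$ and that a wall exists only exclude the case $\mathcal C=\Omega$, in which any path of metrics will do. The condition $b_2^+=1$ defines the period point and, through Lemma~\ref{lem:lorentz}, gives $\omega_{g_i}\cdot s>0$, $s^2>0$, and the lower bound on the squares of the interpolating classes. Connectedness of $M$ is used for unique continuation and to make the surfaces connected.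
\end{remark}

\section{Families of metrics and the proof of Theorem~\ref{thm:convex}}\label{sec:families}

To contract a sphere of metrics $g_v$ we repeat the construction with a parameter. The surfaces of Proposition~\ref{prop:surface} do not depend continuously on the metric. But the condition $\int_\Sigma(\alpha_g)_-<\varepsilon$ is open in $g$, so finitely many surfaces serve a compact family, and forms, unlike surfaces, can be averaged by a partition of unity. We first need the continuity of $g\mapsto\alpha_g$, which Theorem~\ref{thm:chamber} did not require.

For $x\in H^2(M;\mathbf R)$ let $x_g$ be the $g$-harmonic representative, and let $\langle x,y\rangle_g=\int x_g\wedge*_gy_g$. Since $x_g^+=(x\cdot\omega_g)\alpha_g$ and $x\cdot y=\langle x_g^+,y_g^+\rangle_{L^2}-\langle x_g^-,y_g^-\rangle_{L^2}$, we have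
\begin{equation}\label{eq:inner}
\langle x,y\rangle_g=2(x\cdot\omega_g)(y\cdot\omega_g)-x\cdot y .
\end{equation}

\begin{lemma}\label{lem:continuity}
\begin{enumerate}
\item[(a)] The forms $x_g$ (for fixed $x$) and $\alpha_g$ depend continuously on $g$ in $C^\infty$, and $\pi$ is continuous.
\item[(b)] Let $h_1,\dots,h_l$ be symmetric $2$-tensors and $g_u=g+\sum u_ih_i$. Where $g_u$ is a metric, $x_{g_u}\in L^2$ and $\pi(g_u)$ are $C^1$ in $u$, with derivatives jointly continuous in $(g,u)$, and the derivatives of $x_{g_u}$ lie in the $L^2$-closure of the exact forms.
\end{enumerate}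
\end{lemma}

\begin{proof}
Fix a metric $g_0$ with star $*_0$, an integer $k\ge0$, and a closed representative $\beta$ of $x$. Let $\mathcal E^k$ be the closure of the exact $2$-forms in the Sobolev space $H^k$. By Hodge theory the $g_0$-orthogonal projection $\Pi$ onto exact forms is bounded from $H^k$ to $\mathcal E^k$. Write $x_g=\beta+\xi_g$ with $\xi_g$ exact. Harmonicity means $\int\xi'\wedge*_g(\beta+\xi_g)=0$ for all exact $\xi'$. As $\int\xi'\wedge*_g\beta'$ is the $g_0$-inner product of $\xi'$ with $*_0^{-1}{*_g}\beta'$, this says
\[
L_g\xi_g=-\Pi(*_0^{-1}{*_g}\beta),\qquad L_g=\Pi\circ*_0^{-1}*_g\colon\mathcal E^k\to\mathcal E^k .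
\]
The bundle endomorphism $*_0^{-1}*_g$ is a smooth pointwise function of $g$. So, as a bounded operator, $L_g$ is continuous in $g$, and $L_{g_u}$ is $C^1$ in $u$ with derivative continuous in $(g,u)$; the same holds for the right side. Since $L_{g_0}=\mathrm{id}$, the operator $L_g$ is invertible for $g$ near $g_0$, and $\xi_g=-L_g^{-1}\Pi(*_0^{-1}{*_g}\beta)$ has the same dependence in $\mathcal E^k$. As $g_0$ and $k$ are arbitrary, the statements on $x_g$ follow, and $\langle x,y\rangle_g$ inherits them. Fix $y_0\in\Omega$. By \eqref{eq:inner} the functional $x\mapsto\frac12(\langle x,y_0\rangle_g+x\cdot y_0)$ is the pairing with the vector $(y_0\cdot\omega_g)\,\omega_g$, a positive multiple of $\omega_g$. Applying $N$ gives the statements on $\pi$. Finally $\alpha_g$ is a combination of the harmonic representatives of a fixed basis, with the coordinates of $\omega_g$ as coefficients.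
\end{proof}

\begin{proposition}\label{prop:family}
Let $K$ be a compact metric space, $v\mapsto g_v\in\mathrm{Met}$ continuous, $\alpha_v=\alpha_{g_v}$, $c_v=\pi(g_v)$, and $\delta>0$. There are finitely many closed forms $\tau_j$ with $[\tau_j]\in\mathcal H$ and $\tau_i\wedge\tau_j\ge0$ for all $i,j$, and a continuous partition of unity $(w_j)$ on $K$ with no $w_j$ identically zero, such that $w_j(v)>0$ implies $d([\tau_j],c_v)<\delta$ and $\int(\alpha_v\wedge\tau_j)_-<\delta$. With $\tau_v=\sum_jw_j(v)\tau_j$, every form $\beta$ on the segment from $\alpha_v$ to $\tau_v$ has $\int(\beta^2)_-\le\delta/2$.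
\end{proposition}

\begin{proof}
For each $v$ choose an integral class $s$ with $d(N(s),c_v)<\delta$ and, by Proposition~\ref{prop:surface}, a surface $\Sigma$ dual to $s$ with $\int_\Sigma(\alpha_v)_-<\delta/2$. By Lemma~\ref{lem:continuity} both inequalities persist on an open neighborhood of $v$. Take a finite subcover $(O_j)$, with classes $s_j$ and surfaces $\Sigma_j$, take a subordinate partition of unity, and discard the indices with $w_j\equiv0$. The set $\mathcal A=\{\alpha_v:v\in K\}$ is $C^0$-compact as a continuous image of $K$. Corollary~\ref{cor:forms} with $\varepsilon=\delta/2$ gives the $\tau_j$. Since $\tau_v^2\ge0$ and $\int(\alpha_v\wedge\tau_v)_-\le\sum_jw_j(v)\int(\alpha_v\wedge\tau_j)_-<\delta$, the last claim follows from \eqref{eq:cross}.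
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:convex}]
\emph{Convex $U$.} The cone $\hat U=\mathbf R_{>0}U$ is open and convex. Take an integral class $s$ with image in $\hat U$, a connected embedded surface dual to it, and $\tau$ from Corollary~\ref{cor:forms} with $m=1$. As $\tau^2\ge0$, Corollary~\ref{cor:transfer}(a) applies to $\{\tau\}$ for every $r$, so $\pi(\gamma_\kappa(\tau))\in U$ for small $\kappa$, and $\pi^{-1}(U)\neq\emptyset$.

A nonempty space is weakly contractible if every map to it from a sphere $S^k$, $k\ge0$, is homotopic to a constant. So let $v\mapsto g_v$ be a continuous map $K=S^k\to\pi^{-1}(U)$. The convex hull of the compact set $\{c_v\}$ is compact and lies in $\hat U$. Let $Q'\subset\hat U$ be a closed Euclidean neighborhood of small radius of this hull; it is compact and convex. Choose $r>0$ such that the $r$-neighborhood of $N(Q')$ in $\mathcal H$ lies in $U$, and put $\eta=\sinh^2r$. Choose $\delta\le\eta$ such that the hyperbolic $\delta$-neighborhood of $\{c_v\}$ lies in $Q'$, and apply Proposition~\ref{prop:family}. Then $[\tau_j]\in Q'$ for all $j$. Let $\mathcal B$ consist of the forms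
\[
(1-t)\alpha_v+t\tau_v\qquad\text{and}\qquad(1-t)\tau_v+t\tau_1,\qquad (t,v)\in[0,1]\times K,
\]
where $\tau_1$ is the first of the $\tau_j$. Their classes are convex combinations of points of $Q'\cap\mathcal H$, so they lie in $Q'$ and have square $\ge1$. The forms of the first kind have $\int(\beta^2)_-\le\eta/2$, and those of the second kind have $\beta^2\ge0$. For small $\kappa$ concatenate the exponential paths from $g_v$ to $\gamma_\kappa(\alpha_v)$ with the images under $\gamma_\kappa$ of the two segments. This is continuous in $(t,v)$ and ends at the constant $\gamma_\kappa(\tau_1)$. By Corollary~\ref{cor:transfer} all periods are at distance $<r$ from $N(Q')$, hence in $U$.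

\emph{General open $U$.} We use a theorem of McCord \cite[Theorem 6]{McCord}. Let $E\to B$ be continuous, and let $\mathcal W$ be an open cover of $B$ such that for $W,W'\in\mathcal W$ and $x\in W\cap W'$ there is $W''\in\mathcal W$ with $x\in W''\subset W\cap W'$. If the map restricts to a weak homotopy equivalence from the preimage of $W$ to $W$ for every $W\in\mathcal W$, then it is a weak homotopy equivalence. Let $\mathcal W$ be the family of nonempty open convex subsets of $U$. It covers $U$, since hyperbolic balls are convex, and we may take $W''=W\cap W'$. For $W\in\mathcal W$ both $W$ and $\pi^{-1}(W)$ are weakly contractible, so $\pi^{-1}(W)\to W$ is a weak homotopy equivalence.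
\end{proof}

\section{The fibers of the period map}\label{sec:fibers}

Our constructions control periods only up to a small error, while Theorem~\ref{thm:fiber} asks for the period to equal $c$. The remedy is to carry out the construction for all target periods $v$ in a ball around $c$ at once and to correct the error by a degree argument. This yields a connected set of metrics in the fiber, and a local analysis of $\pi$ upgrades it to a path.

\subsection{The period map is a submersion}
By Lemma~\ref{lem:continuity}(b), $d\pi_g(h)=\frac{d}{dt}\big|_{0}\pi(g+th)$ exists and is linear in $h$. It lies in $T_{\omega_g}\mathcal H=\omega_g^\perp$, the space of classes of anti-self-dual harmonic forms.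

\begin{lemma}\label{lem:submersion}
For every $g$ the map $h\mapsto d\pi_g(h)\in T_{\omega_g}\mathcal H$ is onto.
\end{lemma}

\begin{proof}
Let $D_h$ denote the derivative along $g+th$ at $t=0$. The derivative of a harmonic representative lies in the closure of the exact forms, which are orthogonal to harmonic forms. Hence $D_h\langle x,y\rangle=\int x_g\wedge(D_h*)y_g$. Let $\phi\neq0$ be an anti-self-dual harmonic form, and take the fixed classes $x=[\phi]$ and $y=\omega_g$. Since $x\cdot\omega_g=0$ and $y\cdot\omega_g=1$, differentiating \eqref{eq:inner} gives
\[
2[\phi]\cdot d\pi_g(h)=\int_M\phi\wedge(D_h*)\alpha_g .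
\]
Conformal structures on $\mathbf R^4$ correspond to maximal positive subspaces of $\Lambda^2$ \cite[\S1.1.5]{DK}, so one can tilt $\Lambda^+$ in any direction toward $\Lambda^-$ by varying the metric. Here is an explicit variation. Write $\alpha_g=g(A\,\cdot,\cdot)$ and $\phi=g(A'\cdot,\cdot)$, and let $h=-g(AA'\cdot,\cdot)$. Put $\alpha_g+\phi$ in the normal form \eqref{eq:normal} for $g$ at a point and split it into self-dual and anti-self-dual parts: $\alpha_g=a(e^{12}+e^{34})$ and $\phi=b(e^{12}-e^{34})$. With $J$ the rotation by $\pi/2$ in a plane, $A=a(J\oplus J)$ and $A'=b(J\oplus-J)$, so $h=ab\,\mathrm{diag}(1,1,-1,-1)$ is symmetric. For $g+th=\mathrm{diag}(1+t\mu_i)$ the star multiplies $*_ge^{ij}$ by $\prod_k(1+t\mu_k)^{1/2}/\bigl((1+t\mu_i)(1+t\mu_j)\bigr)$, whose derivative at $0$ is $\frac12\sum_k\mu_k-\mu_i-\mu_j$. Thus $(D_h*)e^{12}=-2ab\,e^{34}$ and $(D_h*)e^{34}=2ab\,e^{12}$, and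
\[
(D_h*)\alpha_g=2a^2b\,(e^{12}-e^{34})=|\alpha_g|^2\phi,\qquad 2[\phi]\cdot d\pi_g(h)=-\int_M|\alpha_g|^2|\phi|^2\,dvol_g .
\]
The last integral is not zero, because $\phi\ne0$ on an open set and the zero set of $\alpha_g$ is null by Lemma~\ref{lem:zeros}. So no nonzero vector of $\omega_g^\perp$ is orthogonal to the image of $d\pi_g$. The pairing is definite on $\omega_g^\perp$, and therefore the image is all of it.
\end{proof}

Fix $c\in\mathcal H$, let $X_c=\pi^{-1}(c)$, and identify $\mathcal H$ with $\mathbf R^n$ by the exponential map at $c$. Let $B_R$ and $\bar B_R$ be the open and closed hyperbolic balls of radius $R$ about $c$; they are round balls in $\mathbf R^n$.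

\begin{lemma}\label{lem:sections}
Let $g_\circ\in X_c$.
\begin{enumerate}
\item[(a)] For small $R>0$ there is a continuous map $v\mapsto g_v$ on $\bar B_R$ with $g_c=g_\circ$ and $\pi(g_v)=v$.
\item[(b)] There is a neighborhood $\mathcal V$ of $g_\circ$ in $\mathrm{Met}$ such that every $g'\in X_c\cap\mathcal V$ is joined to $g_\circ$ by a path in $X_c$. Hence the path components of $X_c$ are open in $X_c$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:submersion} there are $h_1,\dots,h_n$ such that the $d\pi_{g_\circ}(h_i)$ form a basis. Put $\Theta(g,u)=\pi(g+\sum u_ih_i)\in\mathbf R^n$ and $D=\partial_u\Theta(g_\circ,0)$, an invertible matrix, and consider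
\[
\Gamma_{g,v}(u)=u-D^{-1}\bigl(\Theta(g,u)-v\bigr).
\]
By Lemma~\ref{lem:continuity}(b) there are $\varrho>0$ and a convex neighborhood $\mathcal V$ of $g_\circ$ such that $\|1-D^{-1}\partial_u\Theta\|\le\frac12$ for $g\in\mathcal V$ and $|u|\le\varrho$. So $\Gamma_{g,v}$ is $\frac12$-Lipschitz on $\{|u|\le\varrho\}$. After shrinking $\mathcal V$, and for $v\in\bar B_R$ with $R$ small, $|\Gamma_{g,v}(0)|=|D^{-1}(\pi(g)-v)|\le\varrho/2$, so $\Gamma_{g,v}$ maps $\{|u|\le\varrho\}$ to itself. Its unique fixed point $u(g,v)$ satisfies $\pi(g+\sum u_i(g,v)h_i)=v$. It is continuous in $(g,v)$: if $u,u'$ are the fixed points of $\Gamma,\Gamma'$, then $|u-u'|\le\frac12|u-u'|+|\Gamma(u')-\Gamma'(u')|$. If $g\in X_c\cap\mathcal V$, then $0$ is fixed by $\Gamma_{g,c}$, so $u(g,c)=0$. For (a) take $g_v=g_\circ+\sum u_i(g_\circ,v)h_i$. For (b) apply $g\mapsto g+\sum u_i(g,c)h_i$ to the straight segment from $g_\circ$ to $g'$, which lies in $\mathcal V$.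
\end{proof}

\subsection{Degree}
For $W\subset\mathbf R^n$ open and bounded and $f\colon\bar W\to\mathbf R^n$ continuous with $c\notin f(\partial W)$, the Brouwer degree $\deg(f,W,c)$ is an integer. It is $1$ if $f$ is the identity and $c\in W$; it is $0$ if $c\notin f(W)$; it is invariant under homotopies that avoid $c$ on $\partial W$; and it is unchanged when $W$ is replaced by an open subset that contains $f^{-1}(c)$ (excision). We need homotopy invariance for varying domains. \emph{Let $V\subset[0,1]\times\mathbf R^n$ be open and bounded with slices $V_t$, and let $\Phi\colon\bar V\to\mathbf R^n$ be continuous with $\Phi\neq c$ on $\bar V\setminus V$. Then $\deg(\Phi(t,\cdot),V_t,c)$ does not depend on $t$.} Indeed, $S'=\Phi^{-1}(c)$ is a compact subset of $V$. Given $t_0$, choose an open $W$ with $S'_{t_0}\subset W\subset\bar W\subset V_{t_0}$. By compactness, $\bar W\subset V_t$ and $S'_t\subset W$ for $t$ in an interval around $t_0$. On this interval the degree equals $\deg(\Phi(t,\cdot),W,c)$ by excision, and this is constant by ordinary homotopy invariance.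

\subsection{Proof of Theorem~\ref{thm:fiber}}
If $n=0$, then $\mathcal H$ is a point and $X_c=\mathrm{Met}$ is convex. Let $n\ge1$.

\emph{The fiber is nonempty.} Let $e_1,\dots,e_n$ be a basis of $c^\perp$. For small $\epsilon>0$ the vectors $c+\epsilon e_1,\dots,c+\epsilon e_n$ and $c-\epsilon\sum e_i$ lie in $\Omega$, are linearly independent, and have sum $(n+1)c$, so $c$ lies in the interior of the cone that they span. These properties survive a small perturbation to rational vectors and scaling by positive integers. This gives linearly independent integral classes $s_0,\dots,s_n$ in $\Omega$ with $c$ in the interior of their cone. Take connected embedded dual surfaces and forms $\tau_0,\dots,\tau_n$ from Corollary~\ref{cor:forms}. For $\lambda$ in the standard simplex $\Delta^n$ let $\beta_\lambda=\sum\lambda_i\tau_i$. By linear independence $f_0(\lambda)=N[\beta_\lambda]$ is a homeomorphism onto a geodesic simplex $\bar W\subset\mathcal H$, whose interior $W$ contains $c$. Since $\beta_\lambda^2\ge0$, Corollary~\ref{cor:transfer}(a) applies for every $r$, so the continuous maps $f_\kappa(\lambda)=\pi(\gamma_\kappa(\beta_\lambda))$ converge uniformly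 to $f_0$ as $\kappa\to0$. For small $\kappa$ the straight-line homotopy in $\mathbf R^n$ from $f_\kappa\circ f_0^{-1}$ to the identity of $\bar W$ avoids $c$ on $\partial W$. So the degree is $1$, and $c$ is a value of $f_\kappa$.

\emph{A family of almost vertical paths.} Let $g_0,g_1\in X_c$, and let $g_{0,v},g_{1,v}$, $v\in\bar B_R$, be sections through them as in Lemma~\ref{lem:sections}(a), with a common $R$. Put $r=R/2$ and $\eta=\sinh^2r$. Apply Proposition~\ref{prop:family} to $K=\{0,1\}\times\bar B_R$ with $\delta=\min(r,\eta)$, and write $\alpha_{i,v},\tau_{i,v}$ for the resulting forms; note that $[\alpha_{i,v}]=v$. Let $\mathcal B$ be the union over $v$ of the three segments $\alpha_{0,v}\to\tau_{0,v}\to\tau_{1,v}\to\alpha_{1,v}$. On the outer segments $\int(\beta^2)_-\le\eta/2$, and on the middle one $\beta^2\ge0$. A class $y$ that occurs over $v$ is a convex combination of $v$ and of classes $[\tau_j]$ at distance $<\delta$ from $v$. So $y^2\ge1$ and $0<y\cdot v\le\cosh\delta$, whence $N(y)\cdot v\le\cosh\delta$, that is, $d(N(y),v)\le\delta\le r$. For small $\kappa$ concatenate, over each $v$, the exponential path from $g_{0,v}$ to $\gamma_\kappa(\alpha_{0,v})$,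 the image under $\gamma_\kappa$ of the three segments, and the reversed exponential path from $g_{1,v}$ to $\gamma_\kappa(\alpha_{1,v})$. This defines a continuous map $G\colon[0,1]\times\bar B_R\to\mathrm{Met}$. By Corollary~\ref{cor:transfer}, $\Phi=\pi\circ G$ satisfies
\[
d(\Phi(t,v),v)<2r=R,\qquad \Phi(0,v)=\Phi(1,v)=v .
\]
In particular $\Phi(t,v)\ne c$ for $v\in\partial\bar B_R$.

\emph{A continuum of solutions.} The set $S=\Phi^{-1}(c)$ is a compact subset of $[0,1]\times B_R$, and its only points with $t\in\{0,1\}$ are $(0,c)$ and $(1,c)$. We claim that these two points lie in one connected component of $S$. In a compact metric space the component of a point is the intersection of the closed and open sets that contain it. So if the claim fails, $S$ is a disjoint union of compact sets $S_0\ni(0,c)$ and $S_1\ni(1,c)$. Let $V$ be a small metric neighborhood of $S_0$ in $[0,1]\times B_R$ with $\bar V\cap S_1=\emptyset$. Then $\bar V\setminus V$ meets neither $S_0$ nor $S_1$, so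
\[
\deg(\Phi(0,\cdot),V_0,c)=\deg(\Phi(1,\cdot),V_1,c).
\]
Both maps are the identity. The left side is $1$ because $c\in V_0$, and the right side is $0$ because $c\notin V_1$. This contradiction proves the claim.

The image under $G$ of this component is a connected subset of $X_c$ that contains $g_0=G(0,c)$ and $g_1=G(1,c)$. By Lemma~\ref{lem:sections}(b) the path components of $X_c$ are open, hence also closed, so a connected subset lies in one of them. Therefore $g_0$ and $g_1$ are joined by a path in $X_c$. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{AKS}
Aronszajn, Krzywicki and Szarski, Ark. Mat. 4 (1962), 417--453.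

\bibitem{DK}
Donaldson and Kronheimer, \emph{The Geometry of Four-Manifolds}.

\bibitem{McCord}
McCord, Duke Math. J. 33 (1966), 465--474.

\bibitem{SO3}
\emph{$SO(3)$-invariants for $4$-manifolds with $b_2^+=1$. II}, doi:10.4310/jdg/1214454879,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlid=10.4310\%2Fjdg\%2F1214454879}.

\end{thebibliography}
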